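# Disjoint positive Borel sets and Borel maps with positive fibers

## 1. Self-maps of $\mathfrak C^\alpha$ that respect initial segments

Write $\mathfrak C=2^\omega$ for the Cantor space and $\mathfrak c$ for the cardinality of the continuum. For an ordinal $0<\alpha<\omega_1$ the space $\mathfrak C^\alpha$ consists of the sequences $x=(x(\beta))_{\beta<\alpha}$ with each $x(\beta)\in\mathfrak C$. As $\alpha$ is countable and nonzero, $\mathfrak C^\alpha$ is homeomorphic to $\mathfrak C$. What matters below is the order of the coordinates.

**Definition.** $\Phi(\alpha)$ is the set of continuous injections $f\colon\mathfrak C^\alpha\to\mathfrak C^\alpha$ such that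
$$f(x){\restriction}\beta=f(y){\restriction}\beta\iff x{\restriction}\beta=y{\restriction}\beta\qquad\text{for all }\beta<\alpha,\ x,y\in\mathfrak C^\alpha. \tag{1}$$
A *prism* is a set in $\mathbb P_\alpha=\{f[\mathfrak C^\alpha]:f\in\Phi(\alpha)\}$ for some $0<\alpha<\omega_1$.

So the first $\beta$ coordinates of $f(x)$ determine, and are determined by, the first $\beta$ coordinates of $x$.

For $\alpha=1$ condition (1) is empty, $\Phi(1)$ is the set of all continuous injections $\mathfrak C\to\mathfrak C$, and $\mathbb P_1$ is the set of all subsets of $\mathfrak C$ homeomorphic to $\mathfrak C$. For $\alpha=2$, condition (1) with $\beta=1$ says that the first coordinate of $f(a,b)$ depends only on $a$, and injectively. So $f(a,b)=(p(a),q(a,b))$ with $p$ and $q$ continuous, $p$ injective, and $q(a,\cdot)$ injective for each $a$; conversely every such $f$ is in $\Phi(2)$. A prism in $\mathfrak C^2$ is therefore a copy of $\mathfrak C$ on the first axis with a copy of $\mathfrak C$ standing over each of its points. The swap $(a,b)\mapsto(b,a)$ is not in $\Phi(2)$, and the diagonal $\{(a,a):a\in\mathfrak C\}$, though homeomorphic to $\mathfrak C$, is not in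 $\mathbb P_2$, since only one point stands over each $a$.

There are three ways in which we shall make members of $\Phi(\alpha)$.

1. *Composition.* If $f,g\in\Phi(\alpha)$, then $f\circ g\in\Phi(\alpha)$: apply (1) twice.
2. *Coordinatewise maps.* If each $e_\beta\colon\mathfrak C\to\mathfrak C$ is a continuous injection, then $x\mapsto(e_\beta(x(\beta)))_{\beta<\alpha}$ is in $\Phi(\alpha)$, because it keeps each coordinate separate and is injective on it.
3. *Triangular maps.* Suppose that for each $\gamma<\alpha$ we have a continuous injection $K_\gamma\colon\mathfrak C^{\gamma+1}\to\mathfrak C$, and put $k(x)(\gamma)=K_\gamma(x{\restriction}(\gamma+1))$. Then $k\in\Phi(\alpha)$. Indeed $k$ is continuous. Let $\beta\le\alpha$. If $x{\restriction}\beta=y{\restriction}\beta$, then $x{\restriction}(\gamma+1)=y{\restriction}(\gamma+1)$ for every $\gamma<\beta$, so $k(x){\restriction}\beta=k(y){\restriction}\beta$. Conversely, if $k(x)(\gamma)=k(y)(\gamma)$ for all $\gamma<\beta$, then injectivity of $K_\gamma$ gives $x{\restriction}(\gamma+1)=y{\restriction}(\gamma+1)$ for all $\gamma<\beta$, so $x{\restriction}\beta=y{\restriction}\beta$. The case $\beta=\alpha$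 is injectivity of $k$.

These maps serve to thin out. Given a continuous injection $g_0$ of $\mathfrak C^\alpha$ into a space of codes, we replace $g_0$ by $g_0\circ k$ with $k\in\Phi(\alpha)$, so as to make the relations between different codes as simple as possible. The main tool (Lemma 1 below) says: if $G\subseteq\mathfrak C^\alpha\times\mathfrak C^\alpha$ is comeager, then some $k\in\Phi(\alpha)$ satisfies $(k(x),k(y))\in G$ whenever $x(0)\ne y(0)$. The question for which we need it is about ideals.

## 2. Property (M) and families of $\mathfrak c$ disjoint positive sets

Let $X$ be an uncountable Polish space and $I\subseteq\mathcal P(X)$ an ideal on $X$. Write $I^+=\mathcal P(X)\setminus I$; the sets in $I^+$ are called *$I$-positive*. They are nonempty, because $\emptyset\in I$.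

**Definition.** The ideal $I$ has *property (M)* if there are an uncountable Polish space $Y$ and a Borel-measurable map $f\colon X\to Y$ with $f^{-1}[\{y\}]\in I^+$ for each $y\in Y$.

All uncountable Polish spaces are Borel isomorphic. If $f\colon X\to Y$ witnesses (M) and $\theta\colon Y\to2^\omega$ is a Borel isomorphism, then $\theta\circ f$ witnesses it too. So one may always take $Y=2^\omega$.

**Example 1.** Let $I$ be the ideal of countable subsets of $2^\omega$, and let $\pi\colon 2^\omega\to2^\omega$ be $\pi(c)(n)=c(2n)$. Each fiber of $\pi$ has size $\mathfrak c$, since the odd bits are free. So $I$ has (M).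

**Example 2.** The meager ideal on $2^\omega$ does not have (M). A nonmeager Borel set is comeager in some basic clopen set, and two disjoint sets cannot be comeager in the same one, by the Baire category theorem. There are countably many basic clopen sets, so a disjoint family of nonmeager Borel sets is countable. Hence a Borel map into an uncountable $Y$ has only countably many nonmeager fibers.

Property (M) is a strong violation of the countable chain condition, which asks that every disjoint subfamily of $\mathrm{Borel}(X)\setminus I$ be countable. If $f$ witnesses (M), the fibers of $f$ are $\mathfrak c$ pairwise disjoint $I$-positive Borel sets. Our question is about the converse: can an ideal have $\mathfrak c$ disjoint positive Borel sets and still lack (M)? It comes from "Covering Properties Of Ideals" (http://im0.p.lodz.pl/~sglab/szymon/coverings8.pdf). A result of D.H. Fremlin says that, under $\operatorname{cov}(\mathcal M)=\mathfrak c$, there is such an ideal on an uncountable Polish space. The question is whether ZFC alone proves that one exists.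

The answer is no, if ZFC is consistent. Under an axiom called $\mathrm{CPA}_{\rm prism}$, stated in Section 4 and true in the iterated perfect set (Sacks) model, there is no such ideal.

**Theorem 1** ($\mathrm{CPA}_{\rm prism}$). Let $X$ be a Polish space and let $\mathcal B$ be a family of $\mathfrak c$ pairwise disjoint nonempty analytic (e.g. Borel) subsets of $X$. Then there is a Borel $\varphi\colon X\to 2^\omega$ such that for every $y\in 2^\omega$ some $B\in\mathcal B$ satisfies $B\subseteq\varphi^{-1}[\{y\}]$.

**Corollary** ($\mathrm{CPA}_{\rm prism}$). If an ideal $I$ on an uncountable Polish space $X$ has $\mathfrak c$ pairwise disjoint $I$-positive Borel sets, then $I$ has (M).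

*Proof of the Corollary from Theorem 1.* Positive sets are nonempty, so Theorem 1 applies to the given family $\mathcal B$. For $y\in2^\omega$ the fiber $\varphi^{-1}[\{y\}]$ contains some $B\in\mathcal B$. As $B\notin I$ and $I$ is closed under subsets, $\varphi^{-1}[\{y\}]\in I^+$. So $\varphi$ witnesses (M) with $Y=2^\omega$. $\square$

Notice that the ideal has disappeared from Theorem 1.

We use the following standard facts. An *analytic* set is a continuous image of a Polish space (or empty). Analytic sets are closed under countable unions and intersections, under preimages by continuous maps between Polish spaces, and under projections along Polish spaces; they have the Baire property; and two disjoint analytic sets are separated by a Borel set (Lusin). For every Polish $X$ there is a *universal* analytic set $U\subseteq2^\omega\times X$: it is analytic, and every analytic subset of $X$ is a section $U_z=\{u\in X:(z,u)\in U\}$ for some $z\in2^\omega$.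

## 3. Families with a perfect set of codes, and families without one

Fix a universal analytic $U\subseteq2^\omega\times X$ and, for each $B\in\mathcal B$, a code $z_B$ with $U_{z_B}=B$. Put
$$Z=\{z_B:B\in\mathcal B\}.$$
Different members of $\mathcal B$ have different codes, so $|Z|=\mathfrak c$, and
$$U_z\cap U_{z'}=\emptyset\quad\text{for distinct }z,z'\in Z. \tag{2}$$

**Simple case: $Z$ contains a set $P$ homeomorphic to $\mathfrak C$.** Then the conclusion of Theorem 1 holds in ZFC. Let $g\colon\mathfrak C\to P$ be a homeomorphism. By (2), each $u\in A=\bigcup_{c\in\mathfrak C}U_{g(c)}$ lies in $U_{g(c)}$ for exactly one $c$; put $\varphi_0(u)=c$. For $n\in\omega$ and $i<2$ the set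
$$\{u\in A:\varphi_0(u)(n)=i\}=\{u:\exists c\in\mathfrak C\ (c(n)=i\wedge (g(c),u)\in U)\}$$
is a projection of an analytic set, hence analytic, and for fixed $n$ the sets for $i=0,1$ are disjoint. Choose a Borel $D_n$ that contains the set for $i=1$ and misses the set for $i=0$, and define $\varphi(u)(n)=1\iff u\in D_n$. Then $\varphi$ is Borel and extends $\varphi_0$, so $\varphi^{-1}[\{c\}]\supseteq U_{g(c)}\in\mathcal B$ for every $c$.

So a sensible first attempt is to look for a perfect set inside $Z$. It stops at once: a set of size $\mathfrak c$ need not contain one. A Bernstein set $Z\subseteq2^\omega$ (one such that both $Z$ and its complement meet every perfect set) has size $\mathfrak c$ and no perfect subset, and it exists in ZFC. Nor can any other argument from ZFC alone prove Theorem 1, as the next example shows.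

**Example 3 (under CH the conclusion of Theorem 1 fails).** Assume CH, and enumerate the closed nowhere dense subsets of $2^\omega$ as $F_\xi$, $\xi<\omega_1$. Choose recursively $z_\xi\notin\bigcup_{\eta<\xi}F_\eta\cup\{z_\eta:\eta<\xi\}$, which is possible by the Baire category theorem, and let $S=\{z_\xi:\xi<\omega_1\}$. Each $F_\xi$ meets $S$ only in points $z_\eta$ with $\eta\le\xi$, so $S$ meets every meager set in a countable set; and $|S|=\omega_1=\mathfrak c$. Let $f\colon2^\omega\to2^\omega$ be Borel. We claim $f[S]\ne2^\omega$.

There is a dense $G_\delta$ set $C\subseteq2^\omega$ with $f{\restriction}C$ continuous. Let $\{d_n:n\in\omega\}$ be dense in $C$, hence in $2^\omega$. Choose open $O_n\ni d_n$ such that every $v\in O_n\cap C$ satisfies $f(v){\restriction}(n+2)=f(d_n){\restriction}(n+2)$. Then $O=\bigcup_nO_n$ is open dense and $O\cap C$ is comeager, so $S\setminus(O\cap C)$ is countable. Thus $f[S]$ is covered by a countable set and the clopen sets $\{y: y\supseteq f(d_n){\restriction}(n+2)\}$, whose measures $2^{-(n+2)}$ add up to $\frac12$. Hence $f[S]\neq2^\omega$.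

So for $\mathcal B=\{\{s\}:s\in S\}$ no $\varphi$ as in Theorem 1 exists. The ideal $\{A\subseteq2^\omega:A\cap S=\emptyset\}$ has the $\mathfrak c$ disjoint positive sets $\{s\}$, $s\in S$, and lacks (M), since a Borel $f\colon 2^\omega\to2^\omega$ with positive fibers would satisfy $f[S]=2^\omega$.

Thus we need an axiom which says that a set $Z$ of size $\mathfrak c$, even one without perfect subsets, is met by many perfect sets.

## 4. The axiom $\mathrm{CPA}_{\rm prism}$, and how it is used

For a Polish space $S$, let $\mathcal F_{\rm prism}(S)$ be the set of continuous injections $f\colon E\to S$ with $E\in\mathbb P_\alpha$ for some $0<\alpha<\omega_1$, and let $\mathrm{Perf}(S)$ be the set of subsets of $S$ homeomorphic to $\mathfrak C$. A family $\mathcal E\subseteq\mathrm{Perf}(S)$ is *prism-dense* if for every $f\in\mathcal F_{\rm prism}(S)$ there is $g\in\mathcal F_{\rm prism}(S)$ with $g\subseteq f$ and $\mathrm{range}(g)\in\mathcal E$.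

**Example 4.** For $p\in 2^\omega$ the family $\{Q\in\mathrm{Perf}(2^\omega):p\notin Q\}$ is prism-dense. Given $f\colon E\to2^\omega$ with $E=h[\mathfrak C^\alpha]$, $h\in\Phi(\alpha)$, at most one $x\in\mathfrak C^\alpha$ has $f(h(x))=p$. Choose $i<2$ such that no $x$ with $x(0)(0)=i$ has $f(h(x))=p$, and let $l(x)$ be $x$ with $x(0)$ replaced by $\langle i\rangle^\frown x(0)$. Then $l\in\Phi(\alpha)$ is coordinatewise, and $g=f{\restriction}(h\circ l)[\mathfrak C^\alpha]$ is as required.

**Axiom** ($\mathrm{CPA}_{\rm prism}$). $\mathfrak c=\omega_2$, and for every Polish space $S$ and every prism-dense $\mathcal E\subseteq \mathrm{Perf}(S)$ there is $\mathcal E_0\subseteq\mathcal E$ with $|\mathcal E_0|\le\omega_1$ and $|S\setminus\bigcup\mathcal E_0|\le\omega_1$.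

**Fact** (K. Ciesielski, J. Pawlikowski, *The Covering Property Axiom, CPA: A Combinatorial Core of the Iterated Perfect Set Model*, Cambridge Tracts in Math. 164, CUP 2004). $\mathrm{CPA}_{\rm prism}$ follows from CPA, and CPA holds in the iterated perfect set model. Hence $\mathrm{CPA}_{\rm prism}$ is consistent relative to ZFC.

We use the axiom only in the following form.

**Consequence** ($\mathrm{CPA}_{\rm prism}$). Let $Z\subseteq2^\omega$ have size $\mathfrak c$. Then there are $0<\alpha<\omega_1$ and a continuous injection $g_0\colon\mathfrak C^\alpha\to2^\omega$ such that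
$$g_0[k[\mathfrak C^\alpha]]\cap Z\neq\emptyset\quad\text{for every }k\in\Phi(\alpha). \tag{3}$$

*Proof.* Let $\mathcal E=\{Q\in\mathrm{Perf}(2^\omega):Q\cap Z=\emptyset\}$. For every $\mathcal E_0\subseteq\mathcal E$ we have $Z\subseteq2^\omega\setminus\bigcup\mathcal E_0$, so this complement has size at least $|Z|=\mathfrak c=\omega_2$. By the axiom, $\mathcal E$ is not prism-dense. So there is $f\colon E\to2^\omega$ in $\mathcal F_{\rm prism}(2^\omega)$ such that no $g\in\mathcal F_{\rm prism}(2^\omega)$ with $g\subseteq f$ has range in $\mathcal E$. Write $E=h[\mathfrak C^\alpha]$ with $h\in\Phi(\alpha)$, and put $g_0=f\circ h$, a continuous injection. Let $k\in\Phi(\alpha)$. Then $h\circ k\in\Phi(\alpha)$, so $E'=(h\circ k)[\mathfrak C^\alpha]$ is in $\mathbb P_\alpha$, and $E'\subseteq E$. Hence $f{\restriction}E'\in\mathcal F_{\rm prism}(2^\omega)$, and its range is $g_0[k[\mathfrak C^\alpha]]$, which is in $\mathrm{Perf}(2^\omega)$. By the choice of $f$ this range is not in $\mathcal E$, so it meets $Z$. $\square$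

So $Z$ need not contain a perfect set, but it meets the image of every subprism of one fixed prism. This suggests the plan for Theorem 1. Choose $k$ so that the sets $U_{g_0(k(x))}$ are pairwise disjoint, whether or not their codes are in $Z$; define $\varphi$ from this perfect family as in the simple case of Section 3; and then, for each $y$, cut down to a subprism on which $\varphi$ takes only the value $y$. By (3) that subprism has a code in $Z$, so $\varphi^{-1}[\{y\}]$ contains a member of $\mathcal B$. The next section decides how much disjointness we may ask for.

## 5. Thinning a comeager relation along a prism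

Fix $0<\alpha<\omega_1$; put $W=\mathfrak C^\alpha$ and $\Phi=\Phi(\alpha)$. A *basic clopen box* in $W$ is a set $\{v\in W:v(\beta)\supseteq t_\beta\ \forall\beta\in F\}$ with $F\subseteq\alpha$ finite and $t_\beta\in2^{<\omega}$. Boxes are nonempty and form a base of $W$.

**The case $\alpha=1$ by hand.** Let $G\subseteq\mathfrak C^2$ contain $\bigcap_nD_n$ with $D_n$ open dense and decreasing. Build strings $a_s\in2^{<\omega}$, $s\in2^{<\omega}$, level by level. At level $n$, start from strings $a_s$, $s\in2^n$, that extend the strings at the previous level and are pairwise incompatible. Run through the finitely many pairs $(s,s')$ with $s\ne s'$ in $2^n$, and for each one lengthen $a_s$ and $a_{s'}$ until every pair of points $v\supseteq a_s$, $v'\supseteq a_{s'}$ lies in $D_n$. Then $k(x)=\bigcup_na_{x{\restriction}n}$ is a continuous injection. If $x\neq y$, then $x{\restriction}n\ne y{\restriction}n$ for all large $n$, so $(k(x),k(y))\in D_n$ for all large $n$, hence for all $n$. So $(k(x),k(y))\in G$ whenever $x\ne y$.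

**Where this stops for $\alpha\ge2$.** The statement "$(k(x),k(y))\in G$ whenever $x\neq y$" is false for prisms. Let
$$\Delta_0=\{(v,v')\in W^2:v(0)=v'(0)\}.$$
It is closed, and it is nowhere dense, since inside any product of two boxes one can lengthen the strings at coordinate $0$ until they are incompatible. So $G=W^2\setminus\Delta_0$ is open dense. But if $k\in\Phi$ and $x\ne y$ with $x(0)=y(0)$, then (1) with $\beta=1$ gives $k(x)(0)=k(y)(0)$, so $(k(x),k(y))\in\Delta_0$. Pairs with the same first coordinate can therefore not be steered into a given comeager set. In terms of the construction: the coordinate $k(x)(\beta)$ may depend only on $x{\restriction}(\beta+1)$, so $x$ and $y$ share the strings at all coordinates on which they have not yet separated, and these strings cannot be lengthened in two different ways.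

If $x(0)\neq y(0)$, then $x$ and $y$ are separated at every coordinate and this conflict is absent. That much disjointness is available, and Section 6 shows that it is enough.

**Lemma 1.** If $G\subseteq W^2$ is comeager, there is $k\in\Phi$ with $(k(x),k(y))\in G$ whenever $x(0)\ne y(0)$.

*Proof.* We obtain $k$ as a triangular map, by a Baire category argument in a space of triangular maps.

**Step 1: the space of triangular maps.** This step sets up a Baire space whose points are candidates for $k$. For $\beta<\alpha$ let $\mathcal C_\beta$ be the space of continuous functions $\mathfrak C^{\beta+1}\to\mathfrak C$ with the uniform metric, which is complete. The countable product $\mathcal K=\prod_{\beta<\alpha}\mathcal C_\beta$ is completely metrizable, hence Baire. For $K\in\mathcal K$ define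
$$k_K\colon W\to W,\qquad k_K(x)(\beta)=K_\beta(x{\restriction}(\beta+1)).$$
The map $(K,x)\mapsto k_K(x)$ is jointly continuous on $\mathcal K\times W$: each of its coordinates is an evaluation $(K_\beta,w)\mapsto K_\beta(w)$, which is jointly continuous for the uniform metric.

If $\mathfrak C$ carries the metric in which points agreeing exactly on their first $m$ bits have distance $2^{-m}$, then $K_\beta,L_\beta\in\mathcal C_\beta$ have distance at most $2^{-m}$ if and only if $K_\beta(w){\restriction}m=L_\beta(w){\restriction}m$ for all $w$. So the sets
$$V=\{K\in\mathcal K: K_\beta(w){\restriction}m=L_\beta(w){\restriction}m\ \ \forall\beta\in F\ \forall w\in \mathfrak C^{\beta+1}\} \tag{4}$$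
with $F\subseteq\alpha$ finite, $L\in\mathcal K$ and $m\in\omega$ form a base of $\mathcal K$.

**Step 2: finite descriptions.** This step gives, inside a given $V$, a supply of points of $V$ described by finitely many strings. Let $V$ be as in (4), and let $n\in\omega$ and a finite $H_0\subseteq\alpha$ be given. For $\beta\in F$ the map $w\mapsto L_\beta(w){\restriction}m$ is continuous from a compact space into a finite discrete set, so it depends on only finitely many bits of finitely many coordinates of $w$. Hence there are a finite $H\subseteq\alpha$ with $H\supseteq F\cup H_0\cup\{0\}$ and $N\ge n$ such that, for every $\beta\in F$, the string $L_\beta(w){\restriction}m$ depends only on $(w(\gamma){\restriction}N)_{\gamma\in H\cap(\beta+1)}$.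

Let $T=(2^N)^H$. For $\sigma\in T$ and $\beta<\alpha$ let $\sigma|\beta=\sigma{\restriction}(H\cap(\beta+1))$, and let $T_\beta=\{\sigma|\beta:\sigma\in T\}$, a finite set. For $x\in W$ let $\sigma_x=(x(\gamma){\restriction}N)_{\gamma\in H}\in T$, the *type* of $x$. Likewise the type of $w\in\mathfrak C^{\beta+1}$ is $(w(\gamma){\restriction}N)_{\gamma\in H\cap(\beta+1)}\in T_\beta$. The type of $x{\restriction}(\beta+1)$ is $\sigma_x|\beta$.

An *assignment* is a function $p$ sending each pair $(\beta,\tau)$ with $\beta<\alpha$, $\tau\in T_\beta$ to a string $p(\beta,\tau)\in2^{<\omega}$, with $p(\beta,\tau)=\emptyset$ for all but finitely many pairs. We call the pairs $(\beta,\tau)$ *slots*. For instance, if $\alpha=2$, $H=\{0,1\}$ and $N=1$, there are two slots with $\beta=0$, one for each first bit of $x(0)$, and four with $\beta=1$, one for each pair of first bits of $x(0)$ and $x(1)$.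

Let $p_0(\beta,\tau)$ be the common value of $L_\beta(w){\restriction}m$ for $w$ of type $\tau$ if $\beta\in F$, and $\emptyset$ otherwise. This is an assignment. For an assignment $p$ put
$$[p,\sigma]=\{v\in W: v(\beta)\supseteq p(\beta,\sigma|\beta)\ \forall\beta<\alpha\},\qquad K^p_\beta(w)=p(\beta,\text{type of }w)^\frown0^\infty .$$
Only finitely many of the conditions on $v$ are nontrivial, so $[p,\sigma]$ is a basic clopen box. Each $K^p_\beta$ is locally constant, so $K^p\in\mathcal K$. Two properties follow from the definitions:
$$k_{K^p}(x)\in[p,\sigma_x]\quad(x\in W);\qquad\text{if }p\text{ extends }p_0\text{ pointwise, then }K^p\in V. \tag{5}$$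
For the first, $k_{K^p}(x)(\beta)=K^p_\beta(x{\restriction}(\beta+1))\supseteq p(\beta,\sigma_x|\beta)$. For the second, if $\beta\in F$ and $w$ has type $\tau$, then $K^p_\beta(w)\supseteq p_0(\beta,\tau)=L_\beta(w){\restriction}m$, a string of length $m$.

**Step 3 (Claim A): pairs with different first coordinates go into open dense sets.** Let $D\subseteq W^2$ be open dense, $n\in\omega$, and $Q_n=\{(x,y)\in W^2:x(0){\restriction}n\neq y(0){\restriction}n\}$. We claim that
$$\{K\in\mathcal K:(k_K(x),k_K(y))\in D\text{ for all }(x,y)\in Q_n\}$$
is open and dense in $\mathcal K$.

*Open.* The set of $(K,x,y)$ with $(k_K(x),k_K(y))\in D$ is open in $\mathcal K\times W^2$ by joint continuity. As $Q_n$ is compact (it is clopen in $W^2$), the tube lemma shows that the set of $K$ with $\{K\}\times Q_n$ inside this open set is open.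

*Dense.* Let $V$ be a basic open set, and use Step 2 with $H_0=\emptyset$ and the given $n$. List the finitely many pairs $(\sigma,\sigma')\in T^2$ with $\sigma(0)\neq\sigma'(0)$. Start with $p=p_0$ and treat the pairs one by one. Given the current $p$ and the pair $(\sigma,\sigma')$, the nonempty open set $[p,\sigma]\times[p,\sigma']$ meets $D$, so it contains a product of two boxes
$$\{v:v(\beta)\supseteq a(\beta)\ \forall\beta\}\times\{v':v'(\beta)\supseteq a'(\beta)\ \forall\beta\}\subseteq D,$$
where $a(\beta)\supseteq p(\beta,\sigma|\beta)$ and $a'(\beta)\supseteq p(\beta,\sigma'|\beta)$ for all $\beta$, with equality for all but finitely many $\beta$. Since $0\in H\cap(\beta+1)$ for every $\beta$ and $\sigma(0)\ne\sigma'(0)$, we have $\sigma|\beta\neq\sigma'|\beta$ for every $\beta<\alpha$. So the slots $(\beta,\sigma|\beta)$ and $(\beta,\sigma'|\beta)$ are different, and we may redefine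
$$p(\beta,\sigma|\beta):=a(\beta),\qquad p(\beta,\sigma'|\beta):=a'(\beta)\qquad\text{for all }\beta<\alpha$$
without conflict, leaving the other values unchanged. The new $p$ is an assignment, it extends the old one pointwise, and now $[p,\sigma]\times[p,\sigma']\subseteq D$. This inclusion persists when $p$ is extended further, because the boxes only shrink.

For the final $p$ we have $K^p\in V$ by (5), and $[p,\sigma]\times[p,\sigma']\subseteq D$ for all listed pairs. If $(x,y)\in Q_n$, then $\sigma_x(0)\ne\sigma_y(0)$ because $N\ge n$. So $(k_{K^p}(x),k_{K^p}(y))\in[p,\sigma_x]\times[p,\sigma_y]\subseteq D$.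

In the instance $\alpha=2$, $H=\{0,1\}$, $N=1$ above, the types of $(0\cdots,0\cdots)$ and $(0\cdots,1\cdots)$ share their slot with $\beta=0$. That pair could not be treated, and it is not on the list.

**Step 4 (Claim B): the coordinates become injective.** This is needed for $k_K\in\Phi$. We claim that, for each $\beta<\alpha$, the set of $K$ with $K_\beta$ injective is comeager.

If $w\ne w'$ in $\mathfrak C^{\beta+1}$, then $w(\gamma){\restriction}n\neq w'(\gamma){\restriction}n$ for some $\gamma\le\beta$ and $n\in\omega$. There are countably many such $(\gamma,n)$, so it suffices to show, for fixed $\gamma\le\beta$ and $n$, that the set of $K$ with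
$$K_\beta(w)\ne K_\beta(w')\quad\text{whenever } w(\gamma){\restriction}n\ne w'(\gamma){\restriction}n$$
is open and dense. It is open by the tube lemma again, since the pairs $(w,w')$ in question form a compact set, the map $(K,w,w')\mapsto(K_\beta(w),K_\beta(w'))$ is continuous, and the complement of the diagonal of $\mathfrak C$ is open.

For density let $V$ be given by $F,L,m$. Replacing $F$ by $F\cup\{\beta\}$ makes $V$ smaller, so we may assume $\beta\in F$. Use Step 2 with $H_0=\{\gamma\}$ and the given $n$. The strings $p_0(\beta,\tau)$, $\tau\in T_\beta$, all have length $m$. Append to them pairwise distinct strings of one common length; the resulting strings have equal length and are pairwise distinct, hence pairwise incompatible. Leave the other slots as they are, and let $p$ be the resulting assignment, so that $K^p\in V$ by (5). If $w(\gamma){\restriction}n\neq w'(\gamma){\restriction}n$, then $w$ and $w'$ have different types in $T_\beta$, because $\gamma\in H\cap(\beta+1)$ and $N\ge n$. So $K^p_\beta(w)$ and $K^p_\beta(w')$ extend incompatible strings, and they differ.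

**Step 5: choosing $K$.** Let $D_i$, $i\in\omega$, be open dense with $\bigcap_iD_i\subseteq G$. By Claims A and B and the Baire category theorem there is $K\in\mathcal K$ that lies in the set of Claim A for all $(D_i,n)$, $i,n\in\omega$, and has all $K_\beta$, $\beta<\alpha$, injective. Put $k=k_K$. If $x(0)\ne y(0)$, then $(x,y)\in Q_n$ for some $n$, so $(k(x),k(y))\in D_i$ for all $i$, hence $(k(x),k(y))\in G$. Finally $k\in\Phi$, as a triangular map with injective $K_\beta$ (Section 1, item 3). $\square$

For relations that are comeager only locally we need a version with two maps. It asks for all pairs $x,y$, and it pays for this by using different maps on the two sides.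

**Lemma 2.** Let $B_0,B_1\subseteq W$ be nonempty basic clopen boxes and let $G$ be comeager in $B_0\times B_1$. Then there are $k_0,k_1\in\Phi$ with $k_i[W]\subseteq B_i$ and $k_0[W]\times k_1[W]\subseteq G$.

*Proof.* **Step 1: blow the boxes up to $W$.** Write $B_i=\{x:x(\beta)\supseteq t^i_\beta\ \forall \beta\in F\}$ with one finite $F$ for both (allow empty strings). Let $j_i(x)(\beta)=t^i_\beta{}^\frown x(\beta)$ for $\beta\in F$ and $j_i(x)(\beta)=x(\beta)$ otherwise. Then $j_i$ is coordinatewise, so $j_i\in\Phi$, and it is a homeomorphism of $W$ onto $B_i$. Thus $G'=\{(x,y)\in W^2:(j_0(x),j_1(y))\in G\}$ is comeager in $W^2$. Let $k\in\Phi$ be as in Lemma 1 for $G'$.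

**Step 2: force different first coordinates.** Let $l_i(x)(0)=\langle i\rangle^\frown x(0)$ and $l_i(x)(\beta)=x(\beta)$ for $\beta>0$. Then $l_i\in\Phi$ is coordinatewise, and $l_0(x)(0)\neq l_1(y)(0)$ for all $x,y\in W$. Put $k_i=j_i\circ k\circ l_i\in\Phi$. Then $k_i[W]\subseteq B_i$. For all $x,y\in W$ we have $(k(l_0(x)),k(l_1(y)))\in G'$, that is, $(k_0(x),k_1(y))\in G$. $\square$

## 6. Borel maps from a prism of disjoint analytic sets: proof of Theorem 1

Assume $\mathrm{CPA}_{\rm prism}$, let $\mathcal B$ be as in Theorem 1, and let $U$ and $Z$ be as in Section 3. Then $|Z|=\mathfrak c$ and (2) holds.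

**Step 1: a prism all of whose subprisms meet $Z$.** The Consequence in Section 4 gives $\alpha$ and a continuous injection $g_0\colon W\to2^\omega$, $W=\mathfrak C^\alpha$, with (3). Write $\Phi=\Phi(\alpha)$.

**Step 2: the relation of having common points is meager on this prism.** This step is what lets us apply Lemma 1. Let $N=\{(z,z')\in2^\omega\times2^\omega:U_z\cap U_{z'}\neq\emptyset\}$. It is the projection of the analytic set $\{(z,z',u):(z,u)\in U\wedge(z',u)\in U\}$, so it is analytic. Hence
$$M=\{(x,y)\in W^2:(g_0(x),g_0(y))\in N\}$$
is analytic, and it has the Baire property.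

Suppose $M$ is not meager. Then $M$ is comeager in $B_0\times B_1$ for some basic clopen boxes $B_0,B_1$. Choose distinct points $b_0\in B_0$ and $b_1\in B_1$ and shrink the boxes around them. This keeps $M$ comeager in the product, so we may assume $B_0\cap B_1=\emptyset$. By Lemma 2, applied to $M\cap(B_0\times B_1)$, there are $k_0,k_1\in\Phi$ with $k_i[W]\subseteq B_i$ and $k_0[W]\times k_1[W]\subseteq M$. By (3) there are $x,y\in W$ with $z=g_0(k_0(x))\in Z$ and $z'=g_0(k_1(y))\in Z$. As $g_0$ is injective and $k_0(x)\in B_0$, $k_1(y)\in B_1$ with $B_0\cap B_1=\emptyset$, we get $z\neq z'$. But $(k_0(x),k_1(y))\in M$ says that $U_z\cap U_{z'}\ne\emptyset$, contrary to (2). So $M$ is meager.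

**Step 3: make the sets disjoint along the first coordinate.** Apply Lemma 1 to the comeager set $W^2\setminus M$: there is $k\in\Phi$ with $(k(x),k(y))\notin M$ whenever $x(0)\ne y(0)$. Put $g=g_0\circ k$. Then
$$x(0)\ne y(0)\ \Longrightarrow\ U_{g(x)}\cap U_{g(y)}=\emptyset . \tag{6}$$

**Step 4: the Borel map.** We now repeat the simple case of Section 3, with one change. There the map sent $u\in U_{g(c)}$ to $c$. Here (6) allows us to send $u\in U_{g(x)}$ to any function of $x(0)$, but not to $x$. And $x(0)$ itself would be a bad choice: we want each fiber to contain all the sets $U_{g(x)}$ with $x$ in some subprism, and no map in $\Phi$ has a constant first coordinate. So we keep only half of the bits of $x(0)$. Let $\pi\colon\mathfrak C\to\mathfrak C$, $\pi(c)(n)=c(2n)$.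

Let $A=\bigcup_{x\in W}U_{g(x)}$, and for $u\in A$ put $\varphi_0(u)=\pi(x(0))$ for any $x\in W$ with $u\in U_{g(x)}$. This is well defined: if $u\in U_{g(x)}\cap U_{g(y)}$, then $x(0)=y(0)$ by (6). For $n\in\omega$ and $i<2$ the set
$$A^i_n=\{u\in A:\varphi_0(u)(n)=i\}=\{u:\exists x\in W\ (\pi(x(0))(n)=i\ \wedge\ (g(x),u)\in U)\}$$
is a projection along $W$ of an analytic subset of $W\times X$, hence analytic, and $A_n^0\cap A_n^1=\emptyset$. By Lusin's separation theorem there is a Borel set $D_n\supseteq A_n^1$ disjoint from $A_n^0$. Define $\varphi\colon X\to2^\omega$ by
$$\varphi(u)(n)=1\iff u\in D_n .$$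
Each coordinate of $\varphi$ is Borel, so $\varphi$ is Borel. If $u\in A$ and $\varphi_0(u)(n)=1$, then $u\in D_n$; if $\varphi_0(u)(n)=0$, then $u\notin D_n$. So $\varphi$ extends $\varphi_0$.

**Step 5: every fiber contains a member of $\mathcal B$.** Let $y\in2^\omega$. We pass to a subprism on which $\varphi$ takes only the value $y$. Let $e\colon\mathfrak C\to\mathfrak C$ be given by
$$e(c)(2n)=y(n),\qquad e(c)(2n+1)=c(n),$$
a continuous injection with $\pi(e(c))=y$ for all $c$. Let $j(x)(0)=e(x(0))$ and $j(x)(\beta)=x(\beta)$ for $\beta>0$; then $j\in\Phi$, as a coordinatewise map. For $x\in W$ and $u\in U_{g(j(x))}$ we have $u\in A$ and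
$$\varphi(u)=\varphi_0(u)=\pi(j(x)(0))=\pi(e(x(0)))=y.$$
So $U_{g(j(x))}\subseteq\varphi^{-1}[\{y\}]$ for every $x\in W$. Now $k\circ j\in\Phi$, and (3) gives $x\in W$ with $g_0(k(j(x)))=g(j(x))\in Z$. Then $B=U_{g(j(x))}$ is a member of $\mathcal B$, and $B\subseteq\varphi^{-1}[\{y\}]$. As $y$ was arbitrary, this proves Theorem 1. $\square$

## 7. Independence from ZFC

By the Fact in Section 4, if ZFC is consistent, then so is ZFC together with $\mathrm{CPA}_{\rm prism}$. In that theory the Corollary holds: every ideal on an uncountable Polish space that admits $\mathfrak c$ pairwise disjoint positive Borel sets has (M). Hence, if ZFC is consistent, ZFC does not prove that there is an ideal without (M) that has $\mathfrak c$ pairwise disjoint positive Borel sets.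

In the other direction, Fremlin's result says that such ideals exist under $\operatorname{cov}(\mathcal M)=\mathfrak c$, where $\operatorname{cov}(\mathcal M)$ is the least number of meager sets that cover the real line. This equality holds under CH, since countably many meager sets do not cover; and Example 3 gives such an ideal under CH directly. So the existence statement is independent of ZFC, if ZFC is consistent.

## 8. More members in each fiber, weaker closure of $I$, and sharpness

**Theorem 2** ($\mathrm{CPA}_{\rm prism}$). Let $X$ be an uncountable Polish space.

1. In Theorem 1, $\varphi$ can be chosen so that every fiber contains $\mathfrak c$ members of $\mathcal B$.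
2. For every $I\subseteq\mathcal P(X)$ closed under subsets (closure under unions is not needed; (M) is defined for such $I$ by the same formula), the following are equivalent: (a) (M); (b) there are $\mathfrak c$ disjoint nonempty Borel sets not in $I$; (c) there are $\mathfrak c$ disjoint nonempty analytic sets not in $I$.

*Proof.* **Part 1.** Let $\varphi$ be as in Theorem 1 and $\pi(c)(n)=c(2n)$. The map $\pi\circ\varphi$ is Borel. For $y\in2^\omega$ the fiber $(\pi\circ\varphi)^{-1}[\{y\}]$ is the disjoint union of the $\mathfrak c$ sets $\varphi^{-1}[\{c\}]$ with $\pi(c)=y$. Each of these contains a nonempty member of $\mathcal B$, and the members in different sets are different.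

**Part 2, the degenerate case $I=\emptyset$.** All three statements hold. No subset of $X$ is in $I$, not even $\emptyset$, so any constant map $X\to2^\omega$ witnesses (a). As $|X|=\mathfrak c$, the singletons of $X$ witness (b) and (c).

**Part 2, $I\neq\emptyset$.** Since $I$ is closed under subsets, $\emptyset\in I$, so sets not in $I$ are nonempty. For (a)$\Rightarrow$(b), if $f\colon X\to Y$ witnesses (M), the sets $f^{-1}[\{y\}]$, $y\in Y$, are $|Y|=\mathfrak c$ pairwise disjoint Borel sets not in $I$, hence nonempty. Borel sets are analytic, so (b)$\Rightarrow$(c). For (c)$\Rightarrow$(a), apply Theorem 1 to the given family: every fiber of $\varphi$ contains a set not in $I$, so it is not in $I$. $\square$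

**Proposition 3** (ZFC; sharpness).

1. *The number $\mathfrak c$ cannot be lowered.* For every infinite $\kappa<\mathfrak c$ there is a $\sigma$-ideal containing all singletons, with $\kappa$ pairwise disjoint positive closed sets, and without (M).
2. *Definability of the sets cannot be dropped.* The meager ideal on $2^\omega$ lacks (M) but has $\mathfrak c$ pairwise disjoint positive (non-Borel) sets.

*Proof.* **Part 1: $\kappa$ copies of the meager ideal side by side.** Let $X=2^\omega\times2^\omega$, let $S\subseteq2^\omega$ with $|S|=\kappa$, and let
$$I=\{A\subseteq X: A_s\text{ is meager for all }s\in S\},\qquad A_s=\{t:(s,t)\in A\}.$$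
This is a $\sigma$-ideal, and it contains all singletons, since sections of singletons have at most one point. The sets $\{s\}\times2^\omega$, $s\in S$, are closed, pairwise disjoint and positive. Let $f\colon X\to Y$ be Borel with $Y$ uncountable Polish. A fiber $f^{-1}[\{y\}]$ is positive only if $(f^{-1}[\{y\}])_s$ is nonmeager for some $s\in S$. For fixed $s$ these sections, $y\in Y$, are disjoint Borel sets, so by the argument of Example 2 at most countably many are nonmeager. Hence at most $\kappa\cdot\omega=\kappa<\mathfrak c=|Y|$ fibers are positive, and $f$ does not witness (M).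

**Part 2: disjoint Bernstein sets.** That (M) fails is Example 2. There are $\mathfrak c$ perfect subsets of $2^\omega$, each of size $\mathfrak c$. List all pairs $(P,\eta)$ with $P$ perfect and $\eta<\mathfrak c$ in order type $\mathfrak c$; at each stage choose a point of $P$ not chosen before and put it into $B_\eta$. The sets $B_\eta$ are $\mathfrak c$ pairwise disjoint sets, each meeting every perfect set. Each $B_\eta$ is nonmeager: otherwise its complement would be comeager and would contain a perfect set, which $B_\eta$ would miss. So $B_\eta$ is uncountable. It contains no perfect set, since the other sets $B_{\eta'}$ meet every perfect set. As every uncountable Borel set contains a perfect set, $B_\eta$ is not Borel. $\square$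

The last result removes ideals from the question.

**Proposition 4** (ZFC; combinatorial reformulation). For an uncountable Polish space $X$, the following are equivalent.

- (i) There is an ideal on $X$ without (M) having $\mathfrak c$ disjoint positive Borel sets.
- (ii) There are a family $\mathcal B$ of $\mathfrak c$ disjoint nonempty Borel sets and points $y_f\in2^\omega$, one for each Borel $f\colon X\to2^\omega$, such that no $B\in\mathcal B$ is covered by finitely many of the sets $f^{-1}[\{y_f\}]$.

If (i) fails, then every $Z\subseteq X$ of size $\mathfrak c$ is mapped onto $2^\omega$ by a Borel function $X\to2^\omega$.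

*Proof.* **(i)$\Rightarrow$(ii).** Let $I$ be as in (i) and let $\mathcal B$ be the family of positive sets. No Borel $f\colon X\to2^\omega$ witnesses (M), so for each one we may choose $y_f$ with $f^{-1}[\{y_f\}]\in I$. Positive sets are nonempty and are not covered by finitely many sets from $I$.

**(ii)$\Rightarrow$(i).** Let $I$ be the ideal generated by the sets $f^{-1}[\{y_f\}]$, that is, the family of all sets covered by finitely many of them. By (ii) the members of $\mathcal B$ are positive. Each Borel $f\colon X\to2^\omega$ has the fiber $f^{-1}[\{y_f\}]\in I$, so none witnesses (M). By the remark after the definition of (M), no Borel map into another uncountable Polish space does either.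

**The last statement.** Suppose (i) fails. Let $Z\subseteq X$ have size $\mathfrak c$ and put $I=\{A\subseteq X:A\cap Z=\emptyset\}$, an ideal. The singletons $\{z\}$, $z\in Z$, are $\mathfrak c$ disjoint positive Borel sets, so $I$ has (M). By the same remark (M) is witnessed by some Borel $f\colon X\to2^\omega$. All fibers of $f$ meet $Z$, that is, $f[Z]=2^\omega$. $\square$
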